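# Linear statistics of the circular $\beta$-ensemble: a central limit theorem that holds exactly for $\beta<4$

Throughout, $\beta>0$ is fixed and $\alpha=2/\beta$. The letters $C,c>0$ denote constants that depend only on $\beta$ and may change from line to line.

## 1. The ensemble, its power sums, and two notions from probability

**Definition (circular $\beta$-ensemble).** The circular $\beta$-ensemble of size $n$ is the random configuration $Z_n^{(\beta)}=(e^{i\theta_1},\dots,e^{i\theta_n})$ on the unit circle, where $(\theta_1,\dots,\theta_n)\in[0,2\pi)^n$ has joint density proportional to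
$$\prod_{1\le j<k\le n}|e^{i\theta_j}-e^{i\theta_k}|^\beta .$$

*Example.* For $\beta=2$ this is the eigenvalue distribution of a Haar-distributed unitary $n\times n$ matrix (CUE), and $\beta=4$ corresponds to the CSE. For $n=1$ it is one uniform point. For $n=2$ the difference $\varphi=\theta_1-\theta_2$, taken mod $2\pi$, has density proportional to $|1-e^{i\varphi}|^\beta$. Larger $\beta$ means stronger repulsion.

**Definition (power sums).** For $z=(z_1,\dots,z_n)$ put $p_j(z)=\sum_{i=1}^n z_i^j$. We write $p_j=p_j(Z_n)=p_j(Z_n^{(\beta)})$ when no confusion is possible.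

*Example.* For $\beta=2$, $p_j(Z_n^{(2)})=\operatorname{Tr}(U_n^j)$ with $U_n$ Haar unitary. Always $|p_j(Z_n)|\le n$.

The density does not change when every angle is shifted by the same $\phi$. Under such a shift $p_j$ becomes $e^{ij\phi}p_j$, so $\mathbb E\,p_j\overline{p_l}=e^{i(j-l)\phi}\,\mathbb E\,p_j\overline{p_l}$ for all $\phi$. Hence
$$\mathbb E\,p_j\overline{p_l}=0\qquad(j\ne l).\tag{1}$$

**Definition (linear statistic).** For complex $(a_j)$ with $\sum_j j|a_j|^2<\infty$ put $X_n(a)=\sum_{j\ge1}a_jp_j(Z_n^{(\beta)})$, the series converging in $L^2$. It does converge for each fixed $n$: by (1),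
$$\mathbb E\Big|\sum_{M<j\le N}a_jp_j\Big|^2=\sum_{M<j\le N}|a_j|^2\,\mathbb E|p_j|^2\le n^2\sum_{M<j\le N}|a_j|^2 .$$

*Example.* For $n=1$, $X_1(a)=\sum_j a_je^{ij\theta}$ with $\theta$ uniform: a Fourier series evaluated at a random point.

**Definition (standard complex Gaussian).** $\xi^{\mathbb C}=(X+iY)/\sqrt2$ with $X,Y$ independent standard real normals.

*Example.* $\mathbb E|\xi^{\mathbb C}|^2=1$. More generally $\mathbb E(\xi^{\mathbb C})^m(\overline{\xi^{\mathbb C}})^{m'}=\delta_{mm'}m!$, because $\xi^{\mathbb C}$ is rotation invariant and $|\xi^{\mathbb C}|^2$ is exponential with mean $1$. If $\xi_1^{\mathbb C},\dots,\xi_M^{\mathbb C}$ are independent copies, then $\sum_r b_r\xi_r^{\mathbb C}$ has the law of $(\sum_r|b_r|^2)^{1/2}\xi^{\mathbb C}$.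

**Definition (tightness).** A sequence $(X_n)$ of complex random variables is tight if $\lim_{K\to\infty}\sup_n\mathbb P(|X_n|\ge K)=0$. A sequence that converges in distribution is tight.

*Example.* A sequence bounded in $L^2$ is tight, by Chebyshev. The converse fails: if $X_n=n$ with probability $1/n$ and $X_n=0$ otherwise, then $X_n\to0$ in probability, so $(X_n)$ is tight, while $\mathbb E X_n^2=n\to\infty$. We shall need this warning: a large second moment does not by itself refute a limit theorem.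

## 2. Partitions and Jack symmetric functions

**Definition (partition data).** For a partition $\lambda$, $|\lambda|$ is its size, $\ell(\lambda)$ its number of parts, $m_r(\lambda)$ the number of parts equal to $r$, and $z_\lambda=\prod_r r^{m_r(\lambda)}m_r(\lambda)!$. We write $\lambda\vdash j$ if $|\lambda|=j$, and $p_\lambda=\prod_ip_{\lambda_i}$. A box $s=(i,k)$, in row $i$ and column $k$, has arm $a(s)=\lambda_i-k$ (boxes to its right), leg $l(s)$ (boxes below it), and $\alpha$-content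
$$c_\lambda(s)=\alpha(k-1)-(i-1).$$

*Example.* In $\lambda=(2)$ the boxes have contents $0,\alpha$, arms $1,0$ and legs $0,0$. In $(1,1)$ the contents are $0,-1$, the arms $0,0$, the legs $1,0$.

On symmetric functions define the scalar product $\langle p_\mu,p_\nu\rangle_\alpha=\delta_{\mu\nu}z_\mu\alpha^{\ell(\mu)}$.

**Definition (Jack functions).** The Jack functions $J_\lambda=J_\lambda^{(\alpha)}$ are pairwise orthogonal for $\langle\cdot,\cdot\rangle_\alpha$; $J_\lambda$ is a combination of monomial functions $m_\mu$ with $\mu\le\lambda$ in dominance order; and it is normalized so that the coefficient of $x_1\cdots x_r$, $r=|\lambda|$, is $r!$.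

*Example.* $J_{(1)}=p_1$, $J_{(2)}=p_1^2+\alpha p_2$, $J_{(1,1)}=p_1^2-p_2=2e_2$. Orthogonality: $\langle J_{(2)},J_{(1,1)}\rangle_\alpha=2\alpha^2-\alpha\cdot2\alpha=0$.

We use the following facts from Macdonald, *Symmetric Functions and Hall Polynomials*, 2nd ed., §VI.10.

**(F1)** The $J_\lambda$ are orthogonal for $\langle\cdot,\cdot\rangle_\alpha$, with
$$\langle J_\lambda,J_\lambda\rangle_\alpha=j_\lambda:=\prod_{s\in\lambda}(\alpha a(s)+l(s)+1)(\alpha a(s)+l(s)+\alpha).$$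
They have real coefficients in the $p_\mu$, and $J_{(1^r)}=r!\,e_r$.

**(F2)** Under the specialization $\varepsilon_X:p_r\mapsto X$ (all $r$), $\varepsilon_X(J_\lambda)=\prod_{s\in\lambda}(X+c_\lambda(s))$.

**(F3)** In $n$ variables $J_\lambda=0$ if $\ell(\lambda)>n$. If $\ell(\lambda),\ell(\mu)\le n$, then for the circular $\beta$-ensemble
$$\mathbb E\,J_\lambda(Z_n)\overline{J_\mu(Z_n)}=\delta_{\lambda\mu}\,j_\lambda R_\lambda(n),\qquad R_\lambda(n)=\prod_{s\in\lambda}\frac{n+c_\lambda(s)}{n+c_\lambda(s)+\alpha-1}.$$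

*Example.* (F1) gives $j_{(2)}=(\alpha+1)(2\alpha)\cdot1\cdot\alpha=2\alpha^2(1+\alpha)$, which agrees with $\langle p_1^2,p_1^2\rangle_\alpha+\alpha^2\langle p_2,p_2\rangle_\alpha=2\alpha^2+2\alpha^3$. Also $j_{(1,1)}=2(1+\alpha)\cdot1\cdot\alpha$. (F2) gives $\varepsilon_X(J_{(2)})=X(X+\alpha)=X^2+\alpha X$. (F3) for $\lambda=(1)$ reads $\mathbb E|p_1|^2=\alpha n/(n+\alpha-1)$, which is $1$ for $n=1$, as it should be.

If $\ell(\lambda)\le n$, a box in row $i$ satisfies $n+c_\lambda(s)\ge n-i+1\ge1$ and $n+c_\lambda(s)+\alpha-1\ge n-i+\alpha\ge\alpha$. So all factors in $R_\lambda(n)$ are positive. Each is $\le1$ if $\alpha\ge1$, and each is $>1$ if $\alpha<1$.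

## 3. The conjectured limit theorem and the exact answer

The conjecture comes from "円βアンサンブルの中心極限定理と Jack 多項式" (http://www.sci.kagoshima-u.ac.jp/~shom/pdf/2015_02_Kagoshima.pdf).

**Conjecture.** Let $\beta$ be any positive real number and let $\sum_{j\ge1}j|a_j|^2=:\sigma^2<\infty$. Then $X_n(a)\to\sqrt{2/\beta}\,\sigma\,\xi^{\mathbb C}$ in distribution as $n\to\infty$.

In words: do the power sums behave in the limit like independent Gaussians of variance $2j/\beta$, for every test sequence whose limiting variance is finite? For $\beta=4$ the source recalls a theorem of Jiang and Matsumoto with a stronger hypothesis: if $\sum_j(j\log j)|a_j|^2<\infty$, then $\sum_ja_jp_j(Z_n^{(4)})\to\frac1{\sqrt2}\sigma\xi^{\mathbb C}$. Can the logarithm be dropped? It cannot.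

**Theorem 1.** For every $\beta\ge4$ there is $(a_j)$ with $\sum_jj|a_j|^2<\infty$ such that $(X_n(a))_n$ is not tight; in particular it does not converge in distribution. For $\beta=4$, moreover, $p_n(Z_n^{(4)})/\sqrt{n\log n}\to\frac12\xi^{\mathbb C}$ in distribution.

**Theorem 2.** If $0<\beta<4$, the conjecture holds: $\sigma^2=\sum j|a_j|^2<\infty$ implies $X_n(a)\to\sqrt{2/\beta}\,\sigma\xi^{\mathbb C}$ in distribution. Moreover $\sup_{n,j}\mathbb E|p_j(Z_n)|^2/j<\infty$, and this supremum equals $2/\beta$ for $\beta\le2$.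

So the conjecture, as stated for all $\beta>0$, is false, and it holds for a given $\beta$ if and only if $\beta<4$. For $\beta\ge4$ the right weights are as follows.

**Theorem 3.** Let $\varpi(j)=j\log(1+j)$ if $\beta=4$ and $\varpi(j)=j^{2-4/\beta}$ if $\beta>4$.

1. If $\sum\varpi(j)|a_j|^2<\infty$, then $\sum_{j\le n}a_jp_j(Z_n^{(\beta)})\to\sqrt{2/\beta}\,\sigma\xi^{\mathbb C}$ in distribution. If $4\le\beta<3+\sqrt5$, also $X_n(a)\to\sqrt{2/\beta}\,\sigma\xi^{\mathbb C}$ in distribution.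
2. If $\omega\ge0$ and $\liminf_j\omega(j)/\varpi(j)=0$, there is $(a_j)$ with $\sum(\omega(j)+j)|a_j|^2<\infty$ such that neither $X_n(a)$ nor $\sum_{j\le n}a_jp_j(Z_n^{(\beta)})$ is tight.

In particular, part 2 says that for $\beta=4$ the weight $j\log j$ of Jiang and Matsumoto cannot be improved. For $\beta\ge3+\sqrt5$, part 1 asserts nothing about the full series.

## 4. Two points on the circle

Let us compute with $n=2$ and $\beta=4$ (so $\alpha=\frac12$). With $\varphi=\theta_1-\theta_2$,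
$$|1-e^{i\varphi}|^4=(2-2\cos\varphi)^2=6-8\cos\varphi+2\cos2\varphi ,$$
so the density of $\varphi$ with respect to $d\varphi/2\pi$ is $1-\frac43\cos\varphi+\frac13\cos2\varphi$. Hence $\mathbb E\cos\varphi=-\frac23$, $\mathbb E\cos2\varphi=\frac16$, and $\mathbb E\cos j\varphi=0$ for $j\ge3$. Since $|p_j|^2=2+2\cos j\varphi$,
$$\mathbb E|p_1|^2=\tfrac23,\qquad\mathbb E|p_2|^2=\tfrac73,\qquad\mathbb E|p_j|^2=2\quad(j\ge3).$$
The conjecture suggests comparing with $2j/\beta=j/2$, that is $\frac12,1,\frac32,2,\dots$. The largest ratio to $j/2$ is at $j=2=n$. The index $j=n$ will turn out to be the dangerous one.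

We can check (F3) on this. From Section 2, $p_2=(J_{(2)}-J_{(1,1)})/(1+\alpha)$. For $\alpha=\frac12$, $n=2$: $j_{(2)}=\frac34$, $j_{(1,1)}=\frac32$, $R_{(2)}(2)=\frac43\cdot\frac54=\frac53$, and $R_{(1,1)}(2)=\frac43\cdot2=\frac83$. So $\mathbb E|p_2|^2=\frac49\left(\frac34\cdot\frac53+\frac32\cdot\frac83\right)=\frac49\cdot\frac{21}4=\frac73$. The bulk, $\frac49\cdot4=\frac{16}9$, comes from the column $(1,1)$.

## 5. Moments of power sums through Jack functions

**Step 1: the finite-dimensional limit theorem.** *Purpose: to settle the conjecture for finitely many nonzero $a_j$.* Let $|\mu|=|\nu|$. Since the $J_\lambda$ form an orthogonal basis, $p_\mu=\sum_\lambda\frac{\langle p_\mu,J_\lambda\rangle_\alpha}{j_\lambda}J_\lambda$. Inserting this into $\mathbb E\,p_\mu\overline{p_\nu}$ and using (F3),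
$$\mathbb E\,p_\mu\overline{p_\nu}=\sum_{\ell(\lambda)\le n}\frac{\langle p_\mu,J_\lambda\rangle_\alpha\langle p_\nu,J_\lambda\rangle_\alpha}{j_\lambda}R_\lambda(n).\tag{2}$$
For fixed $\mu,\nu$ the sum is finite and $R_\lambda(n)\to1$, so as $n\to\infty$ the right side tends to
$$\langle p_\mu,p_\nu\rangle_\alpha=\delta_{\mu\nu}\prod_rm_r(\mu)!\,(r\alpha)^{m_r(\mu)}.$$
If $|\mu|\ne|\nu|$, then $\mathbb E\,p_\mu\overline{p_\nu}=0$ by rotation invariance. These limits are exactly the joint moments of independent variables $\sqrt{r\alpha}\,\xi_r^{\mathbb C}$, by the moment formula in Section 1. Gaussian laws are determined by their moments, so the method of moments gives, for each fixed $M$ and $j$,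
$$(p_1,\dots,p_M)\to\big(\sqrt{2r/\beta}\,\xi_r^{\mathbb C}\big)_{r\le M}\ \text{ in distribution},\qquad\mathbb E|p_j(Z_n)|^2\to\frac{2j}\beta.\tag{3}$$

**Step 2: an exact formula for $\mathbb E|p_j|^2$.** *Purpose: to have a handle on indices $j$ that grow with $n$.* Let $\lambda\vdash j$ and write $J_\lambda=\sum_\rho\theta_{\lambda\rho}\,p_\rho$. Then $\varepsilon_X(J_\lambda)=\sum_\rho\theta_{\lambda\rho}X^{\ell(\rho)}$, and only $\rho=(j)$ has length $1$. So the coefficient of $p_j$ in $J_\lambda$ is the coefficient of $X^1$ in $\prod_s(X+c_\lambda(s))$. As the corner box has content $0$, it equals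
$$\theta_\lambda=\prod_{s\ne(1,1)}c_\lambda(s).$$
Hence $\langle p_j,J_\lambda\rangle_\alpha=j\alpha\,\theta_\lambda$. With $w_\lambda:=j\alpha\,\theta_\lambda^2/j_\lambda\ge0$, (2) becomes
$$\mathbb E|p_j(Z_n)|^2=j\alpha\sum_{\lambda\vdash j,\ \ell(\lambda)\le n}w_\lambda R_\lambda(n),\qquad\sum_{\lambda\vdash j}w_\lambda=1.\tag{4}$$
The second identity is $j\alpha=\langle p_j,p_j\rangle_\alpha=\sum_\lambda(j\alpha\theta_\lambda)^2/j_\lambda=j\alpha\sum_\lambda w_\lambda$. So $\mathbb E|p_j|^2/(j\alpha)$ is an average of $R_\lambda(n)$ against a probability on partitions of $j$, cut off at $\ell(\lambda)\le n$.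

*Example ($\beta=2$).* Here $\alpha=1$ and $R_\lambda(n)=1$. If $\lambda$ contains the box $(2,2)$, of content $0$, then $\theta_\lambda=0$. For a hook $(j-r,1^r)$, $\theta_\lambda=\pm(j-r-1)!\,r!$ and $j_\lambda=(j\,(j-r-1)!\,r!)^2$, so $w_\lambda=1/j$. There are $j$ hooks, with $r+1=1,\dots,j$ rows. Therefore $\mathbb E|p_j(Z_n^{(2)})|^2=\min(j,n)$.

## 6. Truncation, and the column that breaks it

A sensible first approach is this: the finite sums converge by (3), so cut the series at $M$ and control the rest by orthogonality.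

**Lemma 1 (truncation).** Suppose $v(j)\ge cj$, $\sum v(j)|a_j|^2<\infty$, and $\mathbb E|p_j(Z_n)|^2\le C\,v(j)$ for all $n,j\ge1$. Then $X_n(a)\to\sqrt{2/\beta}\,\sigma\xi^{\mathbb C}$ in distribution. If the bound is known only for $1\le j\le n$, the same limit holds for $\sum_{j\le n}a_jp_j(Z_n)$.

*Proof.* Note that $\sigma^2<\infty$. Fix $M$, let $S_{n,M}=\sum_{j\le M}a_jp_j$, let $S_n$ be the full (respectively truncated) sum, and take $n\ge M$. By (3), $S_{n,M}\to W_M:=\sqrt{2/\beta}\,(\sum_{j\le M}j|a_j|^2)^{1/2}\xi^{\mathbb C}$ as $n\to\infty$. By (1), $\mathbb E|S_n-S_{n,M}|^2\le r_M:=C\sum_{j>M}v(j)|a_j|^2$, uniformly in $n\ge M$, and $r_M\to0$. Let $W=\sqrt{2/\beta}\,\sigma\xi^{\mathbb C}$, and let $f$ be bounded and Lipschitz with constant $L$. Then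
$$|\mathbb Ef(S_n)-\mathbb Ef(W)|\le L\sqrt{r_M}+|\mathbb Ef(S_{n,M})-\mathbb Ef(W_M)|+|\mathbb Ef(W_M)-\mathbb Ef(W)|.$$
Let $n\to\infty$, then $M\to\infty$. (This is the approximation theorem in Billingsley, *Convergence of Probability Measures*, 2nd ed., Thm 3.2.) $\square$

So the conjecture for a given $\beta$ follows if $\mathbb E|p_j(Z_n)|^2\le Cj$ uniformly in $n$ and $j$. For $\beta\le2$ this is immediate: $\alpha\ge1$ makes every $R_\lambda(n)\le1$ in (4), hence $\mathbb E|p_j|^2\le\alpha j$.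

For $\beta>2$ we have $\alpha<1$ and all factors of $R_\lambda(n)$ exceed $1$. The worst case is a box low in the first column, where $n+c_\lambda(s)$ is small. Take $\lambda=(1^n)$ and $j=n$. Then $\theta_{(1^n)}=(-1)^{n-1}(n-1)!$, and
$$j_{(1^n)}=n!\,\frac{\Gamma(n+\alpha)}{\Gamma(\alpha)},\qquad R_{(1^n)}(n)=\prod_{i=1}^n\frac{n-i+1}{n-i+\alpha}=\frac{n!\,\Gamma(\alpha)}{\Gamma(n+\alpha)} .$$
So $R_{(1^n)}(n)$ grows like $n^{1-\alpha}$ and is unbounded for every $\beta>2$: bounding $R_\lambda(n)$ by a constant is over. The weight $w_{(1^n)}=\Gamma(1+\alpha)(n-1)!/\Gamma(n+\alpha)$ decays only like $n^{-\alpha}$. The single term $(1^n)$ in (4) is thus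
$$n\alpha\,w_{(1^n)}R_{(1^n)}(n)=\Big(\Gamma(1+\alpha)\frac{n!}{\Gamma(n+\alpha)}\Big)^2,\tag{5}$$
of order $n^{2-2\alpha}$. This is $O(n)$ exactly when $\alpha\ge\frac12$, that is $\beta\le4$. Two tasks follow.

* For $2<\beta<4$ we must use the *weights* $w_\lambda$ together with $R_\lambda(n)$, and sum over all $\lambda$. Sections 7 and 8 do this.
* For $\beta\ge4$ we must turn "large second moment" into "large with non-negligible probability", and at $\beta=4$ find the extra $\log n$, which the single column does not show. Sections 10 and 11 do this.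

## 7. Removing the first column

Let $0<\alpha<1$. The idea is to split off the first column of $\lambda$. Its contribution is an explicit Gamma quotient, and what remains can be summed exactly by a Cauchy identity.

**Step 1: the identity that sums the remainder.** *Purpose: to sum over all partitions $\mu$ of a given size.* Two dual bases give the same kernel, so
$$\sum_\mu\frac{J_\mu(x)J_\mu(y)}{j_\mu}=\sum_\rho\frac{p_\rho(x)p_\rho(y)}{z_\rho\alpha^{\ell(\rho)}}=\exp\sum_{r\ge1}\frac{p_r(x)p_r(y)}{r\alpha}.$$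
Mark degree by $t$ and apply $\varepsilon_\alpha$ in both sets of variables. By (F2) the left side becomes $\sum_\mu t^{|\mu|}\prod_{s\in\mu}(\alpha+c_\mu(s))^2/j_\mu$. The right side becomes $\exp\sum_r\alpha t^r/r=(1-t)^{-\alpha}$. Comparing coefficients of $t^d$,
$$\sum_{\mu\vdash d}\frac{\prod_{s\in\mu}(\alpha+c_\mu(s))^2}{j_\mu}=\frac{\Gamma(d+\alpha)}{\Gamma(\alpha)\,d!}.\tag{6}$$

**Step 2: factoring $w_\lambda R_\lambda(n)$.** *Purpose: to separate the column from the rest.* Let $\lambda\vdash j$, $\ell=\ell(\lambda)\le n$. Write $\lambda=(1^\ell)+\mu$, i.e. $\lambda_i=1+\mu_i$ for $i\le\ell$. Then $\ell(\mu)\le\ell$ and $|\mu|=d:=j-\ell$. The box $(i,k)$ of $\mu$ sits in $\lambda$ as $(i,k+1)$. Its arm and leg are unchanged, and its content is $c_\mu(s)+\alpha$. The box $(i,1)$ of $\lambda$ has arm $\mu_i$, leg $\ell-i$ and content $-(i-1)$. We write $c=c_\mu(s)$. Then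
$$\theta_\lambda^2=((\ell-1)!)^2\prod_{s\in\mu}(\alpha+c)^2,\qquad j_\lambda=j_\mu\prod_{i\le\ell}(\ell-i+1+\alpha\mu_i)(\ell-i+\alpha+\alpha\mu_i).$$
For $s=(i,k)\in\mu$ we have $\ell+c=\ell-i+1+\alpha(k-1)$. So telescoping along each row, $k=1,\dots,\mu_i$,
$$\prod_{i\le\ell}\frac{\ell-i+1+\alpha\mu_i}{\ell-i+1}=\prod_{s\in\mu}\frac{\ell+c+\alpha}{\ell+c},\qquad\prod_{i\le\ell}\frac{\ell-i+\alpha+\alpha\mu_i}{\ell-i+\alpha}=\prod_{s\in\mu}\frac{\ell+c+2\alpha-1}{\ell+c+\alpha-1}.$$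
Since $\prod_{i\le\ell}(\ell-i+1)=\ell!$ and $\prod_{i\le\ell}(\ell-i+\alpha)=\Gamma(\ell+\alpha)/\Gamma(\alpha)$, this computes $j_\lambda$. Similarly, splitting the boxes of $\lambda$,
$$R_\lambda(n)=\prod_{i\le\ell}\frac{n-i+1}{n-i+\alpha}\prod_{s\in\mu}\frac{n+c+\alpha}{n+c+2\alpha-1}=\frac{n!\,\Gamma(n-\ell+\alpha)}{(n-\ell)!\,\Gamma(n+\alpha)}\prod_{s\in\mu}\frac{n+c+\alpha}{n+c+2\alpha-1}.$$
As $((\ell-1)!)^2/\ell!=\Gamma(\ell)/\ell$, we obtain
$$w_\lambda R_\lambda(n)=\frac{j\alpha\,\Gamma(\alpha)\Gamma(\ell)}{\ell\,\Gamma(\ell+\alpha)}\cdot\frac{n!\,\Gamma(n-\ell+\alpha)}{(n-\ell)!\,\Gamma(n+\alpha)}\cdot\frac{\prod_{s\in\mu}(\alpha+c)^2}{j_\mu}\cdot\prod_{s\in\mu}f_1f_2f_3,\tag{7}$$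
$$f_1=\frac{\ell+c}{\ell+c+\alpha},\qquad f_2=\frac{\ell+c+\alpha-1}{\ell+c+2\alpha-1},\qquad f_3=\frac{n+c+\alpha}{n+c+2\alpha-1}.$$
*Check.* For $\alpha=\frac12$, $n=2$, $\lambda=(2)$: $\ell=1$, $\mu=(1)$, $c=0$. The factors in (7) are $2$, $\frac43$, $\frac12$ and $\frac23\cdot\frac12\cdot\frac54$, with product $\frac59$. Directly, $w_{(2)}=\frac{\alpha}{1+\alpha}=\frac13$ and $R_{(2)}(2)=\frac53$. They agree.

**Step 3: signs.** *Purpose: to know which factors help.* Put $Y=\ell+c$. A box of $\mu$ lies in a row $i\le\ell$, so $Y\ge1$. Hence $Y+\alpha-1\ge\alpha>0$ and $Y+2\alpha-1\ge2\alpha>0$, and the same holds with $n\ge\ell$ in place of $\ell$. So all numerators and denominators are positive, $f_1,f_2<1$, and $f_3=1+\frac{1-\alpha}{n+c+2\alpha-1}>1$.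

**Step 4: the bound for a fixed number of rows.** *Purpose: to reduce to sums over the one integer $\ell$.* By Stirling, $\frac{\Gamma(m+\alpha)}{\Gamma(m+1)}(m+1)^{1-\alpha}\to1$ as $m\to\infty$. So this positive quantity lies between two positive constants for all integers $m\ge0$. Therefore
$$\frac{\Gamma(\ell)}{\ell\,\Gamma(\ell+\alpha)}\le C\ell^{-1-\alpha},\quad\frac{n!}{\Gamma(n+\alpha)}\le Cn^{1-\alpha},\quad\frac{\Gamma(n-\ell+\alpha)}{(n-\ell)!}\le C(n-\ell+1)^{\alpha-1},\quad\frac{\Gamma(d+\alpha)}{d!}\le C(d+1)^{\alpha-1}.$$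
Let $P_\ell=\sum_{\lambda\vdash j,\ \ell(\lambda)=\ell}w_\lambda R_\lambda(n)$. Suppose $\prod_{s\in\mu}f_1f_2f_3\le F_\ell$ for all $\mu\vdash d$ with $\ell(\mu)\le\ell$. The terms in (6) are nonnegative, so summing (7) over these $\mu$ gives
$$P_\ell\le C\,j\,\ell^{-1-\alpha}\Big(\frac n{n-\ell+1}\Big)^{1-\alpha}(j-\ell+1)^{\alpha-1}F_\ell.\tag{8}$$

## 8. Second moments of $p_j$

For $0<\alpha<1$ let $\Psi(m)=m^{1-2\alpha}\sum_{i=1}^mi^{2\alpha-2}$. Each term of the sum is at least $m^{2\alpha-2}$, so $\Psi(m)\ge1$. Comparison with $\int_1^mx^{2\alpha-2}dx$ gives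
$$\Psi(m)\le C\ \ (\alpha>\tfrac12),\qquad\Psi(m)\le1+\log m\ \ (\alpha=\tfrac12),\qquad\Psi(m)\le Cm^{1-2\alpha}\ \ (\alpha<\tfrac12).\tag{9}$$

**Proposition 2.**

(a) If $\alpha\ge1$: $\mathbb E|p_j(Z_n)|^2\le\alpha j$ for all $n,j\ge1$.

(b) If $\frac{3-\sqrt5}2<\alpha<1$: $\mathbb E|p_j(Z_n)|^2\le C\,j\,\Psi(\min(j,n))$ for all $n,j\ge1$.

(c) If $0<\alpha<1$: $\mathbb E|p_j(Z_n)|^2\le C\,j\,\Psi(j)$ for all $1\le j\le n$.

*Proof of (a).* Done in Section 6: $0<R_\lambda(n)\le1$ in (4).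

*Proof of (c).* Let $1\le j\le n$.

**Short partitions, $\ell<j/2$.** *Purpose: to show that they contribute $O(1)$ to $\sum_\ell P_\ell$.* Every box of $\lambda$ satisfies $n+c_\lambda(s)+\alpha-1\ge n-\ell+\alpha\ge n/2$. So each factor of $R_\lambda(n)$ is $1+\frac{1-\alpha}{n+c_\lambda(s)+\alpha-1}\le1+\frac2n$. There are $j\le n$ boxes, so $R_\lambda(n)\le e^2$. These $\lambda$ contribute at most $e^2\sum_\lambda w_\lambda=e^2$.

**Tall partitions, $\ell\ge j/2$.** *Purpose: to bound them by (8).* Now $\ell(\mu)\le d=j-\ell\le j/2\le n/2$. So for a box of $\mu$ in row $i\le n/2$, $n+c+2\alpha-1\ge n-i+2\alpha\ge n/2$ and $f_3\le1+\frac2n$. As $\mu$ has $d\le n$ boxes and $f_1,f_2<1$, we may take $F_\ell=e^2$. The function $x\mapsto x/(x-\ell+1)$ is nonincreasing for $x\ge\ell$, so $\frac n{n-\ell+1}\le\frac j{j-\ell+1}$. With $\ell\ge j/2$, (8) gives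
$$P_\ell\le C\,j\cdot j^{-1-\alpha}\cdot j^{1-\alpha}(j-\ell+1)^{\alpha-1}(j-\ell+1)^{\alpha-1}=Cj^{1-2\alpha}(j-\ell+1)^{2\alpha-2}.\tag{10}$$
Summing over $\ell\le j$ gives at most $C\Psi(j)$.

By (4), $\mathbb E|p_j|^2\le j\alpha(e^2+C\Psi(j))\le Cj\Psi(j)$, since $\Psi\ge1$. $\square$

Part (c) is not enough for the full series, which contains all $j>n$. There the bound $(1+\frac2n)^j$ is useless. The way out is to let $f_1f_2$ compensate $f_3$ box by box.

*Proof of (b).* Let $\kappa=3\alpha-1$, which is positive because $\frac{3-\sqrt5}2>\frac13$.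

**Step 1: compensation.** *Purpose: to show that $f_1f_2f_3<1$ with a quantitative gain.* $f_3$ decreases in $n\ge\ell$, so we may put $n=\ell$ in it:
$$f_1f_2f_3\le\frac Y{Y+\alpha}\cdot\frac{Y+\alpha-1}{Y+2\alpha-1}\cdot\frac{Y+\alpha}{Y+2\alpha-1}=\frac{Y(Y+\alpha-1)}{(Y+2\alpha-1)^2}\le\frac Y{Y+\kappa}.$$
The last inequality says $(Y+\alpha-1)(Y+3\alpha-1)\le(Y+2\alpha-1)^2$. Both sides have the form $Y^2+(4\alpha-2)Y+\text{const}$, with constants $3\alpha^2-4\alpha+1$ and $4\alpha^2-4\alpha+1$, so the difference is $\alpha^2\ge0$.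

**Step 2: product over boxes.** *Purpose: to find $F_\ell$.* List the boxes of $\mu$ column by column, $t=1,\dots,d$. Every column before that of the $t$-th box contains a box, so the $t$-th box lies in a column $k\le t$, and $Y=\ell+\alpha(k-1)-(i-1)\le\ell+\alpha(t-1)$. Since $Y\mapsto Y/(Y+\kappa)$ is increasing,
$$\prod_{s\in\mu}f_1f_2f_3\le\prod_{t=0}^{d-1}\Big(1+\frac\kappa{\ell+\alpha t}\Big)^{-1}.$$
Use $\log(1+x)\ge x-\frac{x^2}2$ for $x\ge0$, the integral bound $\sum_{t=0}^{d-1}\frac\kappa{\ell+\alpha t}\ge\int_0^d\frac{\kappa\,dt}{\ell+\alpha t}=\frac\kappa\alpha\log\frac{\ell+\alpha d}\ell$, and $\sum_t(\ell+\alpha t)^{-2}\le\sum_t(1+\alpha t)^{-2}<\infty$. Together with $\ell+\alpha d\ge\alpha(\ell+d)=\alpha j$ they give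
$$\prod_{s\in\mu}f_1f_2f_3\le C\Big(\frac\ell{\ell+\alpha d}\Big)^{\kappa/\alpha}\le C\Big(\frac\ell j\Big)^{\kappa/\alpha}=:F_\ell.$$

**Step 3: summing over $\ell$.** *Purpose: to conclude from (8).* Put $\eta=\frac\kappa\alpha-\alpha=3-\frac1\alpha-\alpha$ and $m=\min(j,n)$. We have $\eta>0$ iff $\alpha^2-3\alpha+1<0$, which holds for $\frac{3-\sqrt5}2<\alpha<1$. This is where the hypothesis enters. The range is $1\le\ell\le m$.

* *$\ell\le m/2$.* Then $n-\ell+1\ge n/2$ and $j-\ell+1\ge j/2$, so (8) gives $P_\ell\le C\,j\,\ell^{-1-\alpha}j^{\alpha-1}(\ell/j)^{\kappa/\alpha}=Cj^{-\eta}\ell^{\eta-1}$. Since $\eta>0$, $\sum_{\ell\le j}\ell^{\eta-1}\le Cj^\eta$, and the total is at most $C$.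
* *$\ell>m/2$ and $j\le n$.* Then $m=j$, and the tall case in (c) applies word for word: (10) holds and the total is at most $C\Psi(j)$.
* *$\ell>m/2$ and $j>n$.* Then $m=n$ and $n/2<\ell\le n$. Moreover $j-\ell+1\ge\frac jn(n-\ell+1)$, because $n(j-\ell+1)-j(n-\ell+1)=(j-n)(\ell-1)\ge0$. Hence $(j-\ell+1)^{\alpha-1}\le(j/n)^{\alpha-1}(n-\ell+1)^{\alpha-1}$, and with $F_\ell\le C(n/j)^{\kappa/\alpha}$,
$$P_\ell\le C\,j\,n^{-2\alpha}(n-\ell+1)^{2\alpha-2}\Big(\frac jn\Big)^{\alpha-1}\Big(\frac nj\Big)^{\kappa/\alpha}=Cn^{1-2\alpha}\Big(\frac nj\Big)^\eta(n-\ell+1)^{2\alpha-2}.$$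
Since $(n/j)^\eta\le1$, the total is at most $C\Psi(n)$.

So $\sum_\ell P_\ell\le C+C\Psi(m)\le C\Psi(m)$, and (4) gives $\mathbb E|p_j|^2\le Cj\Psi(m)$. $\square$

## 9. The central limit theorem below $\beta=4$, and the weighted one above

*Proof of Theorem 2 and Theorem 3(1).* We feed Proposition 2 into Lemma 1.

* $\beta\le2$, i.e. $\alpha\ge1$: by (a), $v(j)=j$ with constant $2/\beta$. Since $\mathbb E|p_j(Z_n)|^2\to2j/\beta$ as $n\to\infty$ by (3), the supremum of $\mathbb E|p_j|^2/j$ is exactly $2/\beta$.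
* $2<\beta<4$, i.e. $\frac12<\alpha<1$: since $\frac{3-\sqrt5}2<\frac12$, (b) applies, and $\Psi$ is bounded by (9). So $v(j)=j$, and $\sup_{n,j}\mathbb E|p_j|^2/j<\infty$.
* $4\le\beta<3+\sqrt5$: as $2/(3+\sqrt5)=\frac{3-\sqrt5}2$, this is $\frac{3-\sqrt5}2<\alpha\le\frac12$. By (b) and (9), $\mathbb E|p_j|^2$ is at most $Cj(1+\log j)\le Cj\log(1+j)$ if $\beta=4$, and at most $Cj\cdot j^{1-2\alpha}=Cj^{2-4/\beta}$ if $\beta>4$, for all $n,j$. So $v=\varpi$ works for the full series.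
* $\beta\ge4$, truncated sums: (c) gives the same bound $C\varpi(j)$ for $1\le j\le n$, so $v=\varpi$.

In all cases $v(j)\ge cj$. Lemma 1 gives both theorems. $\square$

## 10. The size of $p_n$ for $\beta>4$, through $e_n$

For $\beta\ge4$ set $\tau_n=\sqrt{n\log n}$ if $\beta=4$ and $\tau_n=n^{1-2/\beta}$ if $\beta>4$. What a counterexample needs is the following.

**Lemma 3.** Let $\beta\ge4$. There are $c>0$ and $n_0$ such that $\mathbb P(|p_n(Z_n^{(\beta)})|\ge c\,\tau_n)\ge c$ for $n\ge n_0$. For $\beta=4$, $p_n(Z_n^{(4)})/\sqrt{n\log n}\to\frac12\xi^{\mathbb C}$ in distribution.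

A lower bound on $\mathbb E|p_n|^2$ alone would not do, by the example after the definition of tightness. For $\beta>4$ a *first* moment bound is available, because the dangerous column corresponds to a function of modulus one.

**Step 1: first moment from below.** *Purpose: to bound $\mathbb E|p_n|$ by testing against $e_n$.* On the circle $|e_n(Z_n)|=|z_1\cdots z_n|=1$, so $\mathbb E|p_n|\ge|\mathbb E\,p_n\overline{e_n}|$. Since $e_n=J_{(1^n)}/n!$, expanding $p_n$ in Jack functions and using (F3) gives $\mathbb E\,p_n\overline{J_{(1^n)}}=\langle p_n,J_{(1^n)}\rangle_\alpha R_{(1^n)}(n)=n\alpha\,\theta_{(1^n)}R_{(1^n)}(n)$. With the values from Section 6,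
$$\mathbb E|p_n|\ge\frac{n\alpha\,(n-1)!}{n!}\cdot\frac{n!\,\Gamma(\alpha)}{\Gamma(n+\alpha)}=\Gamma(1+\alpha)\frac{n!}{\Gamma(n+\alpha)}\ge c_1n^{1-2/\beta},\tag{11}$$
the last step by Stirling as in Section 7.

**Step 2: matching second moment.** *Purpose: to exclude that $|p_n|$ is large only on rare events.* Let $\beta>4$, so $\alpha<\frac12$. Proposition 2(c) with $j=n$, and (9), give $\mathbb E|p_n|^2\le Cn^{2-2\alpha}=Cn^{2-4/\beta}$. For any $X\ge0$ with $0<\mathbb EX^2<\infty$, Cauchy–Schwarz gives $\mathbb EX\le\frac12\mathbb EX+(\mathbb EX^2)^{1/2}\,\mathbb P(X\ge\frac12\mathbb EX)^{1/2}$, which is the Paley–Zygmund inequality $\mathbb P(X\ge\frac12\mathbb EX)\ge(\mathbb EX)^2/(4\,\mathbb EX^2)$. With $X=|p_n|$,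
$$\mathbb P\big(|p_n|\ge\tfrac12c_1n^{1-2/\beta}\big)\ge\frac{c_1^2}{4C}.$$
This proves Lemma 3 for $\beta>4$.

At $\beta=4$ this argument stops: (11) gives only $\mathbb E|p_n|\ge c_1\sqrt n$, whereas the upper bound for $\mathbb E|p_n|^2$ is $Cn(1+\log n)$. In (10) with $\alpha=\frac12$ and $j=n$ the terms are bounded by $C/(n-\ell+1)$: a logarithm would be produced by all $\ell$ near $n$ together, and no single test function sees it. For $\beta=4$ there is a different tool.

## 11. A Pfaffian for $p_n$ at $\beta=4$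

**Definition (Pfaffian).** For an antisymmetric $2n\times2n$ matrix, $\mathrm{Pf}(A)=\frac1{2^nn!}\sum_{\sigma\in S_{2n}}\mathrm{sgn}(\sigma)\prod_{k=1}^nA_{\sigma(2k-1)\sigma(2k)}$.

*Example.* For size $2$ it is $A_{12}$; for size $4$ it is $A_{12}A_{34}-A_{13}A_{24}+A_{14}A_{23}$. Reordering the index set (rows and columns together) multiplies it by the sign of the permutation, and the Pfaffian of a block diagonal matrix is the product of those of the blocks.

**Step 1: the density as a determinant.** *Purpose: to prepare an exact integration.* Let $x_k=e^{i\theta_k}$. In the $2n\times2n$ Vandermonde determinant in $x_1,y_1,\dots,x_n,y_n$, with rows $a=0,\dots,2n-1$, divide by $\prod_k(y_k-x_k)$ and let $y_k\to x_k$. On the left, subtracting columns turns the second column of each pair into a derivative. On the right, each pair $j<k$ contributes four factors tending to $x_k-x_j$. Thus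
$$\det[x_k^a,\ a\,x_k^{a-1}]_{0\le a\le2n-1,\ k\le n}=\prod_{j<k}(x_k-x_j)^4 .$$
Let $I=\{-n+\frac12,-n+\frac32,\dots,n-\frac12\}$ and $p=a-n+\frac12\in I$. (In this section an index $p$ is a half-integer, $p_n$ is still the power sum.) We have $e^{ip\theta_k}=e^{-i(n-1/2)\theta_k}x_k^a$. After adding $(n-\frac12)$ times the first column of the pair, the column $p\,e^{ip\theta_k}$ becomes $e^{-i(n-1/2)\theta_k}x_k\cdot ax_k^{a-1}$. Each $k$ thus yields the factor $e^{-i(2n-1)\theta_k}x_k=x_k^{-2(n-1)}$, and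
$$\det[e^{ip\theta_k},\ p\,e^{ip\theta_k}]_{p\in I,\,k\le n}=\prod_kx_k^{-2(n-1)}\prod_{j<k}(x_k-x_j)^4=\prod_{j<k}\frac{(x_k-x_j)^4}{(x_kx_j)^2}=\prod_{j<k}|x_j-x_k|^4,$$
because $(x_k-x_j)^2/(x_kx_j)=-|x_k-x_j|^2$.

**Step 2: integration (de Bruijn).** *Purpose: to get multiplicative expectations.* Let $g$ be bounded with Fourier coefficients $\hat g(m)=\int g(\theta)e^{-im\theta}\frac{d\theta}{2\pi}$. Expand the determinant over $\sigma$, where $\sigma(2k-1),\sigma(2k)\in I$ are the rows used in the two columns of $\theta_k$, and integrate: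
$$\int\prod_kg(\theta_k)\prod_{j<k}|x_j-x_k|^4\prod_k\frac{d\theta_k}{2\pi}=\sum_\sigma\mathrm{sgn}(\sigma)\prod_kB_{\sigma(2k-1)\sigma(2k)},\qquad B_{pq}=q\,\hat g(-p-q).$$
Exchanging $\sigma(2k-1)$ and $\sigma(2k)$ changes the sign, so averaging over these $2^n$ exchanges replaces $B$ by $\frac12(B-B^T)$. Hence
$$\int\prod_kg(\theta_k)\prod_{j<k}|x_j-x_k|^4\prod_k\frac{d\theta_k}{2\pi}=n!\,\mathrm{Pf}(A),\qquad A_{pq}=(q-p)\,\hat g(-p-q),\quad p,q\in I.$$

**Step 3: block structure for $p_n$.** *Purpose: to evaluate the Pfaffian.* Take $g(\theta)=h(n\theta)$ with $h$ bounded, $2\pi$-periodic, with Fourier coefficients $c_k=\hat h(k)$. Then $\hat g(kn)=c_k$, and $\hat g(m)=0$ unless $n\mid m$. As $|p+q|<2n$, $A_{pq}\ne0$ forces $p+q\in\{0,n,-n\}$. For $0<p<n$ the partners of $p$ are $-p$ and $n-p$ (the candidate $-n-p$ is outside $I$), and those of $-p$ are $p$ and $-(n-p)$. So $A$ is block diagonal, with a block on $\{p,-p,p',-p'\}$, $p'=n-p$, for each half-integer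 $0<p<n/2$, and, if $n$ is odd, a block on $\{\frac n2,-\frac n2\}$ (here $A_{\frac n2\frac n2}=0$). In a $4\times4$ block,
$$A_{p,-p}=-2pc_0,\quad A_{p',-p'}=-2p'c_0,\quad A_{p,p'}=(p'-p)c_{-1},\quad A_{-p,-p'}=-(p'-p)c_1,\quad A_{p,-p'}=A_{-p,p'}=0.$$
The last two vanish since $\pm(p-p')=\pm(2p-n)$ lies strictly between $-n$ and $n$ and is not $0$. The Pfaffian of the block is $4pp'c_0^2+(p'-p)^2c_1c_{-1}$. The $2\times2$ block has Pfaffian $-nc_0$. Divide by the value for $h\equiv1$ ($c_0=1$, $c_{\pm1}=0$), which is nonzero and carries the same ordering sign: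
$$\mathbb E\prod_kh(n\theta_k)=c_0^{\mathbf 1[n\text{ odd}]}\prod_{0<p<n/2}\big(c_0^2+u_p\,c_1c_{-1}\big),\qquad u_p=\frac{(n-2p)^2}{4p(n-p)}=\frac n4\Big(\frac1p+\frac1{n-p}\Big)-1,\tag{12}$$
with $p$ running over half-integers; the second form of $u_p$ uses $(n-2p)^2=n^2-4p(n-p)$.

**Step 4: the characteristic function.** *Purpose: to specialize to $p_n$.* Let $h(x)=e^{is\cos(x-\omega)}$. From $e^{is\cos y}=\sum_ki^k\mathcal J_k(s)e^{iky}$, with $\mathcal J_k$ the Bessel functions and $\mathcal J_{-1}=-\mathcal J_1$, we get $c_0=\mathcal J_0(s)$ and $c_1c_{-1}=-\mathcal J_1(s)^2$. Since $\sum_k\cos(n\theta_k-\omega)=\mathrm{Re}(e^{-i\omega}p_n)$,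
$$\mathbb E\,e^{is\,\mathrm{Re}(e^{-i\omega}p_n)}=\mathcal J_0(s)^{\mathbf 1[n\text{ odd}]}\prod_{0<p<n/2}\big(\mathcal J_0(s)^2-u_p\mathcal J_1(s)^2\big).\tag{13}$$
*Check.* For $n=2$ only $p=\frac12$ occurs, with $u_p=\frac13$. The $s^2$-term on the right is $-\frac{s^2}2-\frac{s^2}{12}=-\frac7{12}s^2$. On the left it is $-\frac{s^2}2\mathbb E(\mathrm{Re}(e^{-i\omega}p_2))^2=-\frac{s^2}4\mathbb E|p_2|^2$ (as $\mathbb E\,p_2^2=0$ by rotation invariance). So $\mathbb E|p_2|^2=\frac73$, as in Section 4.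

**Step 5: asymptotics.** *Purpose: to find the limit law.* Fix $t\in\mathbb R$ and put $s=t/\sqrt{n\log n}$. For half-integers $\frac12\le p<n/2$,
$$0\le u_p,\qquad1+u_p=\frac{n^2}{4p(n-p)}\le\frac n{2p}\le n,$$
so $s^2(1+u_p)\le t^2/\log n\to0$ uniformly in $p$. From $\mathcal J_0(s)^2=1-\frac{s^2}2+O(s^4)$ and $\mathcal J_1(s)^2=\frac{s^2}4+O(s^4)$, the factor at $p$ in (13) is $1-x_p$ with $x_p=\frac{s^2}2+\frac{s^2}4u_p+O(s^4(1+u_p))$ and $x_p=O(s^2(1+u_p))$. As $\log(1-x)=-x+O(x^2)$ for small $x$, its logarithm is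
$$-\frac{s^2}2-\frac{s^2}4u_p+O\big(s^4(1+u_p)^2\big).$$
Now sum over $p$. First, there are at most $n/2$ values of $p$ and $ns^2=t^2/\log n\to0$. Second, $s^4\sum_p(1+u_p)^2\le Cs^4n^2\sum_pp^{-2}\le Ct^4/(\log n)^2\to0$. Third, as $p$ runs over the half-integers in $(0,\frac n2)$, $p$ and $n-p$ together run over the half-integers in $(0,n)$ other than $\frac n2$, so
$$\sum_p\Big(\frac1p+\frac1{n-p}\Big)=\sum_{m=1}^n\frac2{2m-1}+O\Big(\frac1n\Big)=\log n+O(1),\qquad\sum_pu_p=\frac n4\log n+O(n).$$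
Hence $-\frac{s^2}4\sum_pu_p\to-\frac{t^2}{16}$. The prefactor $\mathcal J_0(s)^{\mathbf 1[n\text{ odd}]}$ tends to $1$. So for every $\omega$,
$$\mathbb E\exp\Big(it\,\mathrm{Re}\frac{e^{-i\omega}p_n}{\sqrt{n\log n}}\Big)\to e^{-t^2/16}.$$
The variable $\mathrm{Re}(e^{-i\omega}\frac12\xi^{\mathbb C})$ is normal with variance $\frac14\cdot\frac12=\frac18$, so this is its characteristic function. By the Cramér–Wold theorem, $p_n/\sqrt{n\log n}\to\frac12\xi^{\mathbb C}$ in distribution. Finally $\mathbb P(\frac12|\xi^{\mathbb C}|\ge\frac14)=e^{-1/4}>\frac14$ and $|\xi^{\mathbb C}|$ has a continuous law, so $\mathbb P(|p_n|\ge\frac14\tau_n)\ge\frac14$ for all large $n$. This proves Lemma 3 for $\beta=4$. $\square$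

## 12. A lacunary sequence that destroys tightness for $\beta\ge4$

*Proof of Theorem 3(2) and Theorem 1.* Let $\beta\ge4$. The plan is to put a few widely spaced coefficients at indices $n_1<n_2<\cdots$, each so large that at size $n=n_k$ the one term $a_{n_k}p_{n_k}$ has size about $k$, while all other terms stay bounded in $L^2$.

**Step 1: choosing the indices.** *Purpose: to make the weighted norm finite and the terms independent of each other in size.* We have $\tau_j^2/\varpi(j)\to1$ and $j/\tau_j^2\to0$. Put $\tilde\omega(j)=\omega(j)+j$; then $\liminf_j\tilde\omega(j)/\tau_j^2=0$. Choose inductively $n_1<n_2<\cdots$, with $n_1\ge n_0$ and $n_1\ge2$, and set $a_{n_k}=k/\tau_{n_k}$ and all other $a_j=0$, such that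

* (i) $\tilde\omega(n_k)\le4^{-k}\tau_{n_k}^2$;
* (ii) $\tau_{n_k}^2\ge4^kk^2n_{k-1}^2$ for $k\ge2$;
* (iii) $\sum_{l<k}|a_{n_l}|^2\,\mathbb E|p_{n_l}(Z_{n_k})|^2\le\frac2\beta\sum_{l<k}n_l|a_{n_l}|^2+1$.

Given $n_1,\dots,n_{k-1}$, condition (i) holds for infinitely many candidates $n_k$. Condition (ii) holds for all large ones since $\tau_n\to\infty$, and (iii) holds for all large ones since $\mathbb E|p_{n_l}(Z_n)|^2\to2n_l/\beta$ for each of the finitely many $l<k$, by (3). So the choice is possible. By (i),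
$$\sum_j\tilde\omega(j)|a_j|^2=\sum_k\tilde\omega(n_k)\frac{k^2}{\tau_{n_k}^2}\le\sum_kk^24^{-k}<\infty .$$
In particular $\sigma^2=\sum_jj|a_j|^2<\infty$.

**Step 2: everything but one term is bounded.** *Purpose: to isolate $a_{n_k}p_{n_k}$.* At $n=n_k$ write $X_{n_k}(a)=a_{n_k}p_{n_k}+Y_k+T_k$ with $Y_k=\sum_{l<k}a_{n_l}p_{n_l}$ and $T_k=\sum_{l>k}a_{n_l}p_{n_l}$. By (1) and (iii), $\mathbb E|Y_k|^2\le\frac2\beta\sigma^2+1$. For $T_k$ use $|p_j(Z_{n_k})|\le n_k$. For $l>k$, (ii) gives $l^2\tau_{n_l}^{-2}\le4^{-l}n_{l-1}^{-2}\le4^{-l}n_k^{-2}$, so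
$$\mathbb E|T_k|^2\le n_k^2\sum_{l>k}\frac{l^2}{\tau_{n_l}^2}\le\sum_{l>k}4^{-l}\le1 .$$
By (1) again, $\mathbb E|Y_k+T_k|^2\le D:=\frac2\beta\sigma^2+2$, independent of $k$.

**Step 3: loss of tightness.** *Purpose: to conclude.* By Lemma 3, $\mathbb P(|a_{n_k}p_{n_k}(Z_{n_k})|\ge ck)\ge c$. If this event occurs and $|Y_k+T_k|\le\frac{ck}2$, then $|X_{n_k}|\ge\frac{ck}2$. By Chebyshev,
$$\mathbb P\Big(|X_{n_k}(a)|\ge\frac{ck}2\Big)\ge c-\frac{4D}{c^2k^2}.$$
So $\liminf_k\mathbb P(|X_{n_k}(a)|\ge\frac{ck}2)\ge c>0$ although $\frac{ck}2\to\infty$, and $(X_n(a))_n$ is not tight. At $n=n_k$ the truncated sum $\sum_{j\le n}a_jp_j$ equals $a_{n_k}p_{n_k}+Y_k$, and the same argument with $T_k$ omitted shows that it is not tight either. This proves Theorem 3(2).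

For $\omega(j)=j$ we have $\omega(j)/\varpi(j)\to0$: the ratio is $1/\log(1+j)$ for $\beta=4$ and $j^{4/\beta-1}$ for $\beta>4$. So Theorem 3(2) gives the first part of Theorem 1, and Lemma 3 gives the statement on $p_n(Z_n^{(4)})$. $\square$
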